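# Primality of $e$ in the algebra of $G$-invariant functions on finite sets

## The algebra $A$, its invariants, and the constant function $e$

Throughout, $\mathbb F$ is a field of characteristic $0$ unless another field is explicitly allowed. For a set $S$ and $n\ge 0$, write $\binom Sn$ for the set of $n$-element subsets of $S$.

**Definition 1 (the algebra $A(S)$).** Let $S$ be an infinite set. $V_n(S)$ is the vector space of all functions $\binom Sn\to\mathbb F$, and $A(S)=\bigoplus_{n\ge0}V_n(S)$. For $f\in V_m(S)$, $g\in V_n(S)$ and an $(m+n)$-set $X$,
$$(fg)(X)=\sum_{Y\subseteq X,\ |Y|=m}f(Y)\,g(X\setminus Y), \tag{1}$$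
extended bilinearly.

Exchanging $Y$ and $X\setminus Y$ shows that the product is commutative. For homogeneous $f^{(1)},\dots,f^{(N)}$ of degrees $m_1,\dots,m_N$, either way of bracketing gives
$$(f^{(1)}\cdots f^{(N)})(X)=\sum_{X=W_1\sqcup\dots\sqcup W_N,\ |W_i|=m_i} f^{(1)}(W_1)\cdots f^{(N)}(W_N), \tag{2}$$
a sum over ordered partitions, so the product is associative. The unit is $1\in V_0(S)=\mathbb F$. (This is the reduced incidence algebra of the poset of finite subsets of $S$.)

*Example.* Let $f,g\in V_1(S)$. Then $(fg)(\{x,y\})=f(x)g(y)+f(y)g(x)$, and by (2)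
$$(f^n)(X)=n!\prod_{x\in X}f(x)\qquad (|X|=n).$$
If $\delta_a$ is the indicator function of one point $a$, then $\delta_a^2=0$. So $A(S)$ is not an integral domain.

For an infinite subset $S'\subseteq S$, restricting functions to subsets of $S'$ is a surjective graded algebra homomorphism $A(S)\to A(S')$, written $f\mapsto f|_{S'}$: formula (1) for $X\subseteq S'$ uses only subsets of $S'$.

**Definition 2 (invariants).** Fix an infinite set $\Omega$, write $A=A(\Omega)$ and $V_n=V_n(\Omega)$, and let $G\le\mathrm{Sym}(\Omega)$. For $\gamma\in G$ put $f^\gamma(X)=f(\gamma^{-1}X)$. $V_n^G$ is the space of $f\in V_n$ with $f^\gamma=f$ for all $\gamma\in G$, that is, of functions constant on the $G$-orbits on $\binom\Omega n$. Put $A^G=\bigoplus_n V_n^G$.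

Since $\gamma$ permutes subsets and preserves sizes and complements, $(fg)^\gamma=f^\gamma g^\gamma$. So $A^G$ is a graded subalgebra.

*Example.* If $G=\mathrm{Sym}(\Omega)$, then $G$ is transitive on $\binom\Omega n$, so $V_n^G$ is one-dimensional, spanned by the constant function $c_n$ with value $1$.

**Definition 3 (the element $e$).** $e\in V_1$ is the constant function $1$ on points. It lies in $V_1^G$ for every $G$.

*Example.* $e^n$ is the constant function $n!$ on $n$-sets, that is, $e^n=n!\,c_n$. For $h\in V_1$, $(eh)(\{x,y\})=h(x)+h(y)$.

**Definition 4 (no finite orbits).** $G$ has no finite orbits if every orbit of $G$ on the points of $\Omega$ is infinite.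

*Example.* $\mathrm{Sym}(\Omega)$ and the group of order-preserving permutations of $\mathbb Q$ have no finite orbits. The stabilizer of a point $a$ in $\mathrm{Sym}(\Omega)$ has the finite orbit $\{a\}$.

**Definition 5 (prime element).** An element $\pi$ of a commutative ring $B$ is prime if it is nonzero, not a unit, and $\pi B$ is a prime ideal, i.e. $B/\pi B$ is an integral domain.

*Example.* $x+y$ is prime in $\mathbb F[x,y]$, since $\mathbb F[x,y]/(x+y)\cong\mathbb F[x]$.

In a graded ring primality can be tested on homogeneous elements.

**Lemma 1.** Let $B=\bigoplus_{n\ge0}B_n$ be a commutative graded ring and $I$ a proper graded ideal. If $fg\notin I$ for all homogeneous $f,g\notin I$, then $I$ is prime.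

*Proof.* $B/I$ is graded. Let $u,v\in B/I$ be nonzero with top-degree components $u_m$, $v_n$. The component of $uv$ in degree $m+n$ is $u_mv_n$, which is nonzero by hypothesis. $\square$

Here is the question. In "Counting problems from infinite permutation groups" it is noted that $e$ is not a zero-divisor in $A^G$ when $G$ has no finite orbits, and it is conjectured (Conjecture 2) that more is true: *is $e$ a prime element of $A^G$?* In other words, if a product $fg$ of invariant functions can be written as $eh$, must one of the factors have this form? The conjecture is true.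

**Theorem 1.** Let $\Omega$ be infinite and let $G\le\mathrm{Sym}(\Omega)$ have no finite orbits. Then $eA^G$ is a prime ideal of $A^G$, i.e. $A^G/\langle e\rangle$ is an integral domain.

After its proof we show that both hypotheses (characteristic $0$, no finite orbits) are necessary, that every nonzero element of $V_1^G$ is prime, that there is a version without a group, and that the numbers of orbits satisfy a growth inequality.

## Polynomial examples, and one finite orbit

*One orbit on $n$-sets for each $n$.* For $G=\mathrm{Sym}(\Omega)$ we have $V_n^G=\mathbb Fc_n$ and $e^n=n!\,c_n$. As $n!\neq0$, $A^G=\mathbb F[e]$ and $A^G/\langle e\rangle=\mathbb F$. The order-preserving permutations of $\mathbb Q$ give the same algebra, since a piecewise linear increasing map carries any $n$-set to any other.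

*Several infinite orbits.* Let $\Omega=\Omega_1\sqcup\dots\sqcup\Omega_r$ with all $\Omega_i$ infinite, and $G=\mathrm{Sym}(\Omega_1)\times\dots\times\mathrm{Sym}(\Omega_r)$. Let $x_i\in V_1^G$ be the indicator of $\Omega_i$. The orbit of $X$ is determined by the numbers $n_i=|X\cap\Omega_i|$, and by (2) $x_1^{n_1}\cdots x_r^{n_r}$ is $n_1!\cdots n_r!$ times the indicator of that orbit. So $A^G=\mathbb F[x_1,\dots,x_r]$ is a polynomial ring, $e=x_1+\dots+x_r$, and the quotient is a polynomial ring in $r-1$ variables.

*A finite orbit.* Let $G$ be the stabilizer of $a$ in $\mathrm{Sym}(\Omega)$. Then $\delta_a\in V_1^G$ and $\delta_a^2=0$, while $\delta_a$ is not a multiple of $e$. So the quotient contains a nonzero nilpotent: the orbit hypothesis cannot be dropped.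

## Cross terms in degrees one and one

How does one show that a function is *not* in $eA$? In degree $1$, $f\in eA$ means that $f$ is constant, so a witness against it is a pair of points with $f(a)-f(b)\ne0$. In degree $2$, if $f=eh$, then for distinct $a,b,c,d$
$$f(ac)-f(ad)-f(bc)+f(bd)=(h(a)+h(c))-(h(a)+h(d))-(h(b)+h(c))+(h(b)+h(d))=0,$$
where $ac$ abbreviates $\{a,c\}$. So a nonzero alternating sum over $(a-b)(c-d)$ is a witness.

The first thing to try is to combine witnesses. Let $f,g\in V_1^G$ be nonconstant, with $f(a)\ne f(b)$ and $g(c)\neq g(d)$. Orbits are infinite, so we may take the four points distinct. For an ordered pair $p=(p^+,p^-)$ write $F(p)=f(p^+)-f(p^-)$ and $F'(p)=g(p^+)-g(p^-)$. With $p=(a,b)$, $q=(c,d)$, expanding gives that the value of $fg$ on $(a-b)(c-d)$ is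
$$F(p)F'(q)+F(q)F'(p).$$
The first term is nonzero by choice. The second is a cross term, and it can cancel the first. Take three infinite orbits $\Omega_1,\Omega_2,\Omega_3$ and the product of their symmetric groups, let $f$ take the values $0,1,1$ and $g$ the values $0,1,-1$ on them, and choose $a\in\Omega_2$, $c\in\Omega_3$, $b,d\in\Omega_1$. Then $F(p)=1$, $F(q)=1$, $F'(p)=1$, $F'(q)=-1$, and the sum is $-1+1=0$. Moving $p$ and $q$ by elements of $G$ changes none of these numbers, so moving the witnesses far apart does not help.

In degree one there is a rescue. Let $p'=(a',b')$ with $a'$ in the orbit of $a$, $b'$ in the orbit of $b$, and all of $a,b,a',b',c,d$ distinct. Suppose $fg\in eA$. Evaluating on $(a-b)(a'-b')$ gives $2F(p)F'(p)=0$, so $F'(p)=0$. Then evaluating on $(a-b)(c-d)$ gives $F(p)F'(q)=0$, a contradiction.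

This rescue used that $F'(p')=F'(p)$. In higher degree it stops. If $f$ has degree $2$ and is nonzero on $(a_1-b_1)(a_2-b_2)$, then evaluating on the product of two translates of this element also involves the values of $f$ on mixed products $(\gamma_1a_1-\gamma_1b_1)(\gamma_2a_2-\gamma_2b_2)$. These are in general not translates of the original, and invariance says nothing about them.

So two things are needed. First, the witnesses should be organized so that evaluation on pairs is *multiplicative*: then the question becomes one about products in an algebra $A(P)$, where $P$ is a set of pairs. Second, one needs a theorem in $A(P)$ that does not use a group, because no group acts on $P$. What survives of "no finite orbits" is only this: a function that is nonzero at one place is nonzero at infinitely many pairwise disjoint places. The theorem to prove is that two functions with this weak property do not multiply to zero. The tools come first.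

## Splitting a point off a product

**Definition 6.** For $f\in V_n(S)$ and a finite $X\subseteq S$, let $f_X\in V_{n-|X|}(S\setminus X)$ be $f_X(Y)=f(X\cup Y)$, with $f_X=0$ if $|X|>n$. Write $f_x$ for $f_{\{x\}}$.

*Example.* View $f\in V_2(S)$ as a weighted graph. Then $f_x(y)=f(\{x,y\})$ records the weights of the edges at $x$, and $f_{\{x,y\}}$ is the scalar $f(\{x,y\})$.

Evaluate (2) at $X\cup Y$ with $Y\cap X=\emptyset$ and group the ordered partitions by the way they split $X$, say $U_i=W_i\cap X$. This gives
$$(f^{(1)}\cdots f^{(N)})_X=\sum_{X=U_1\sqcup\dots\sqcup U_N}f^{(1)}_{U_1}\cdots f^{(N)}_{U_N}\quad\text{on }S\setminus X, \tag{3}$$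
where the sum is over ordered partitions into possibly empty parts, and all factors are restricted to $S\setminus X$. For a single point this is the Leibniz rule $(fg)_x=f_xg+fg_x$. So $f\mapsto f_x$ behaves like a derivative, and from $fg=0$ we get, by "differentiating" and multiplying by $f$, that $f^2g_x=0$. Iterating this gives the next lemma, which holds over every field.

**Lemma 2.** Let $f\in V_m(S)$, $g\in V_n(S)$ with $fg=0$. Then for every $B\in\binom Sn$, $g(B)f^{n+1}=0$ on $S\setminus B$.

*Proof.* Let $B=\{x_1,\dots,x_n\}$ and $X_k=\{x_1,\dots,x_k\}$. We show by induction on $k$ that $f^{k+1}g_{X_k}=0$ on $S\setminus X_k$. For $k=0$ this is the hypothesis. Suppose it holds for some $k<n$, and let $x=x_{k+1}$. Apply (3) with the one-point set $\{x\}$ to the product of $k+1$ factors $f$ and one factor $g_{X_k}$. The point $x$ goes to one of the factors, and $(g_{X_k})_x=g_{X_{k+1}}$, so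
$$(k+1)f^kf_xg_{X_k}+f^{k+1}g_{X_{k+1}}=0\quad\text{on }S\setminus X_{k+1}.$$
Multiply by $f$. The first term becomes $(k+1)f_x\cdot f^{k+1}g_{X_k}=0$ by the induction hypothesis. Hence $f^{k+2}g_{X_{k+1}}=0$ on $S\setminus X_{k+1}$. For $k=n$ we have $g_B=g(B)\in V_0$, which is the claim. $\square$

**Lemma 3.** If $h\in A$ and $eh=0$, then $h=0$. Consequently $eA\cap A^G=eA^G$ for every $G\le\mathrm{Sym}(\Omega)$.

*Proof.* Since $e$ is homogeneous, we may take $h\in V_m$. Lemma 2 with $f=e$, $g=h$ gives $h(B)e^{m+1}=0$ on $\Omega\setminus B$ for each $B\in\binom\Omega m$. On the infinite set $\Omega\setminus B$, $e^{m+1}$ has the constant value $(m+1)!\ne0$. So $h(B)=0$.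

If $f=eh\in A^G$ and $\gamma\in G$, then $eh=(eh)^\gamma=eh^\gamma$, so $e(h^\gamma-h)=0$ and $h^\gamma=h$. Thus $h\in A^G$. The other inclusion is clear. $\square$

So to prove Theorem 1 we may test membership in the large ideal $eA$.

## Products of differences detect $eA$

Let $M_n(S)$ be the vector space with basis $\binom Sn$. A function $f\in V_n(S)$ extends linearly to $M_n(S)$ by $f\big(\sum_Xw_XX\big)=\sum_X w_Xf(X)$, so $V_n(S)=M_n(S)^*$. If $w\in M_k(S)$ and $w'\in M_l(S)$ involve disjoint sets of points, let $w\cdot w'\in M_{k+l}(S)$ be the product extending $X\cdot Y=X\cup Y$ bilinearly. For example,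
$$(a-b)(c-d)=\{a,c\}-\{a,d\}-\{b,c\}+\{b,d\}.$$

Let $\partial:M_n(S)\to M_{n-1}(S)$ be $\partial X=\sum_{x\in X}X\setminus\{x\}$, with $M_{-1}=0$. By (1), $(eh)(X)=\sum_{x\in X}h(X\setminus\{x\})=h(\partial X)$, so
$$(eh)(w)=h(\partial w)\qquad(h\in V_{n-1}(S),\ w\in M_n(S)). \tag{4}$$
Multiplication by $e$ is the transpose of $\partial$. Therefore
$$eV_{n-1}(S)=\{f\in V_n(S):f|_{\ker\partial}=0\}. \tag{5}$$
The inclusion $\subseteq$ is (4). Conversely, if $f$ vanishes on $\ker\partial$, then $\partial w\mapsto f(w)$ is a well-defined linear function on $\partial M_n(S)$. Extend it to a linear function $h$ on $M_{n-1}(S)$. Then $f(w)=h(\partial w)=(eh)(w)$. Formulas (4) and (5) hold over every field.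

**Lemma 4.** Let $S$ be infinite. Then $\ker(\partial|_{M_n(S)})$ is spanned by the elements $\prod_{i=1}^n(a_i-b_i)$ with $a_1,\dots,a_n,b_1,\dots,b_n\in S$ distinct. Hence $f\in V_n(S)$ lies in $eA(S)$ if and only if $f\big(\prod_{i=1}^n(a_i-b_i)\big)=0$ for all such choices.

For $n=1$ the statement is that $w=\sum_aw_aa$ with $\sum_a w_a=0$ equals $\sum_aw_a(a-y)$ for any further point $y$. The general proof does the same with $n$ further points, averaged so that the unwanted terms become symmetric.

*Proof.* **Step 1: the products lie in the kernel.** For disjoint $X,Y$ we have $\partial(X\cup Y)=(\partial X)\cdot Y+X\cdot(\partial Y)$, so $\partial$ satisfies the Leibniz rule on products of disjointly supported elements. Since $\partial(a-b)=\emptyset-\emptyset=0$, all the products are in $\ker\partial$.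

**Step 2: replace each set $X$ by a combination of products.** This prepares the formula for a general kernel element. Let $w=\sum_Xw_XX\in\ker\partial$. Choose distinct $y_1,\dots,y_n$ outside the finite set of points involved in $w$. For $X=\{a_1,\dots,a_n\}$ put
$$p_X=\frac1{n!}\sum_{\sigma\in S_n}\prod_{i=1}^n(a_i-y_{\sigma(i)}),$$
where $S_n$ is the symmetric group. Expand each product according to the set $Q\subseteq X$ of points $a_i$ that are kept, and let $r=n-|Q|$. The other $r$ factors contribute $(-1)^r$ times the set $\{y_{\sigma(i)}:a_i\notin Q\}$. As $\sigma$ varies, this set is each $r$-subset of $\{y_1,\dots,y_n\}$ exactly $r!(n-r)!$ times. With $E_r$ the sum of all $r$-subsets of $\{y_1,\dots,y_n\}$,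
$$p_X=\sum_{Q\subseteq X}(-1)^{n-|Q|}\binom n{|Q|}^{-1}Q\cdot E_{n-|Q|}. \tag{6}$$

**Step 3: the unwanted terms vanish.** This step shows $w=\sum_Xw_Xp_X$. By (6),
$$\sum_Xw_Xp_X=\sum_Q(-1)^{n-|Q|}\binom n{|Q|}^{-1}\Big(\sum_{X\supseteq Q}w_X\Big)Q\cdot E_{n-|Q|}.$$
Let $|Q|=s<n$. In $\partial^{\,n-s}w$ the coefficient of $Q$ is $(n-s)!\sum_{X\supseteq Q}w_X$, because the points of $X\setminus Q$ can be removed in $(n-s)!$ orders. But $\partial^{\,n-s}w=0$ since $\partial w=0$, so in characteristic $0$ we get $\sum_{X\supseteq Q}w_X=0$. Only the terms with $|Q|=n$ remain, and they add up to $\sum_Xw_XX=w$. Hence $w$ is a combination of products of differences.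

The last assertion of the lemma follows from (5). $\square$

**Evaluation on pairs.** Let $P$ be an infinite set of ordered pairs $p=(p^+,p^-)$, where all the points $p^\pm$ $(p\in P)$ are distinct points of $\Omega$. For $f\in V_m(\Omega)$ define $\varphi(f)\in V_m(P)$ by
$$\varphi(f)(I)=f\Big(\prod_{p\in I}(p^+-p^-)\Big),\qquad I\in\tbinom Pm,$$
and extend linearly to $A(\Omega)$. In the notation of the earlier computation, for $f\in V_1$ we have $\varphi(f)(p)=F(p)$, and the value of $fg$ on $(a-b)(c-d)$ is the product in $A(P)$ of $F$ and $F'$, evaluated at $\{p,q\}$. This is a general fact: all cross terms are accounted for by the multiplication of $A(P)$.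

**Lemma 5.** $\varphi:A(\Omega)\to A(P)$ is an algebra homomorphism and $\varphi(eA)=0$.

*Proof.* For finite $I\subseteq P$ and $Q\subseteq I$ put $X^I_Q=\{p^-:p\in Q\}\cup\{p^+:p\in I\setminus Q\}$. Expanding the product of differences,
$$\varphi(f)(I)=\sum_{Q\subseteq I}(-1)^{|Q|}f(X^I_Q).$$
Let $f\in V_m$, $g\in V_n$, $K\in\binom P{m+n}$. The $m$-subsets of $X^K_Q$ are the sets $X^I_{Q\cap I}$ with $I\in\binom Km$, and the complement of $X^I_{Q\cap I}$ in $X^K_Q$ is $X^{K\setminus I}_{Q\setminus I}$. Hence
$$\varphi(fg)(K)=\sum_{Q\subseteq K}(-1)^{|Q|}\sum_{I\in\binom Km}f\big(X^I_{Q\cap I}\big)\,g\big(X^{K\setminus I}_{Q\setminus I}\big).$$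
Interchange the sums. For fixed $I$, choosing $Q\subseteq K$ is the same as choosing $Q\cap I\subseteq I$ and $Q\setminus I\subseteq K\setminus I$ independently, and $(-1)^{|Q|}=(-1)^{|Q\cap I|}(-1)^{|Q\setminus I|}$. So the sum equals $\sum_{I\in\binom Km}\varphi(f)(I)\,\varphi(g)(K\setminus I)=(\varphi(f)\varphi(g))(K)$. Also $\varphi(1)=1$. Finally $\varphi(e)(\{p\})=1-1=0$, so $\varphi(eA)=\varphi(e)\varphi(A)=0$. $\square$

## Functions with no finite transversal do not multiply to zero

**Definition 7.** A finite transversal of a family $\mathcal X$ of finite subsets of $S$ is a finite set meeting every member of $\mathcal X$. So $\mathcal X$ has no finite transversal if and only if for every finite $D\subseteq S$ some member of $\mathcal X$ is disjoint from $D$. This holds in particular if $\mathcal X$ contains infinitely many pairwise disjoint sets.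

**Definition 8.** $J(S)=\{f\in A(S):f|_{S\setminus T}=0\text{ for some finite }T\subseteq S\}$ and $R(S)=A(S)/J(S)$.

*Example.* Let $S=\mathbb N$. The function in $V_2(S)$ that is $1$ on the sets $\{0,x\}$ and $0$ elsewhere (a star) lies in $J(S)$, with $T=\{0\}$. The function that is $1$ on the sets $\{2i,2i+1\}$ and $0$ elsewhere (a matching) does not.

Basic facts. If $f,f'$ vanish off $T,T'$, then $f+f'$ vanishes off $T\cup T'$, and $gf$ vanishes off $T$ because restriction is a homomorphism. So $J(S)$ is an ideal. It is graded, since restriction is graded, and $J(S)\cap V_0=0$. For $n\ge1$, a function $f\in V_n(S)$ lies in $J(S)$ if and only if $\operatorname{supp}f$ has a finite transversal. So $R=R(S)$ is graded with $R_0=\mathbb F$. If $S'$ is cofinite in $S$, restriction $A(S)\to A(S')$ is surjective, and the preimage of $J(S')$ is $J(S)$, because a function vanishing on $S'\setminus T$ vanishes off the finite set $T\cup(S\setminus S')$. Thus $R(S)\cong R(S')$, and we identify these rings. Every $f\in A(S')$ with $S'$ cofinite in $S$ has a class $[f]\in R(S)$, unchanged by restriction to smaller cofinite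 sets. In particular $[f_X]$ makes sense for $f\in V_m(S)$ and finite $X$.

The goal of this section is that $R(S)$ is an integral domain; this is a qualitative form of a theorem of Pouzet. Lemma 2 reduces it to the absence of nilpotents.

**Lemma 6.** (a) If $u\in R_m$, $v\in R_n$, $uv=0$ and $v\ne0$, then $u^{n+1}=0$.
(b) If $u,v\in R(S)$ are homogeneous and $uv$ is nilpotent, then $u$ or $v$ is nilpotent.

*Proof.* (a) Represent $u,v$ by functions $f,g$ on $S$. As $fg\in J(S)$, it vanishes on a cofinite set; restrict $f$ and $g$ to that set. Now $fg=0$, and since $v\ne0$, some $g(B)\ne0$. By Lemma 2, $f^{n+1}$ vanishes off the finite set $B$, so $u^{n+1}=0$.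

(b) Let $u^Nv^N=0$ with $N\ge1$. If $v^N\neq 0$, then $u^N$ is nilpotent by (a), so $u$ is. $\square$

**Degrees one and two by hand.** Suppose $f\in V_1(S)$ and $f^N=0$. Since $(f^N)(X)=N!\prod_{x\in X}f(x)$, fewer than $N$ points have $f(x)\neq0$, so $[f]=0$.

Now let $f\in V_2(S)$ be a weighted graph with $f^N=0$, and suppose $[f]\ne0$. The value $(f^N)(X)$ is $N!$ times the sum, over perfect matchings of the $2N$-set $X$, of the product of the weights. The weights can cancel, so we want a set $X$ with only one matching in the graph. If only finitely many vertices have infinite degree, delete them. The remaining graph has all degrees finite and still no finite transversal. Choose edges $X_1,\dots,X_N$ one after another, each disjoint from the earlier ones and from all neighbors of their vertices. On $X=X_1\cup\dots\cup X_N$ only one matching survives, so $(f^N)(X)=N!\prod_if(X_i)\ne0$, a contradiction.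

If infinitely many vertices have infinite degree, no such choice need exist. Instead take $N$ such vertices $x_1,\dots,x_N$ and apply (3) with $X=\{x_1,\dots,x_N\}$. Either each factor $f$ receives exactly one of the vertices, or some factor receives none and remains equal to $f$. So $N!\prod_i[f_{x_i}]$ is a multiple of $[f]$, hence nilpotent. By Lemma 6(b) some $[f_{x_i}]$ is nilpotent, and by degree one it is $0$. So $x_i$ has finite degree, a contradiction.

The general proof treats both cases at once: find the smallest $k$ such that $[f_X]\ne0$ for "many" $k$-sets $X$, and split off $N$ well-separated such sets.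

**Lemma 7.** $R(S)$ has no nonzero homogeneous nilpotent element.

*Proof.* Suppose it has one, and let $u\in R_m$ be one of minimal degree $m$. As $R_0=\mathbb F$, $m\ge1$. Choose $N\ge1$ with $u^N=0$. After replacing $S$ by a cofinite subset, $u=[f]$ with $f\in V_m(S)$ and $f^N=0$. For $1\le|X|\le m$, $[f_X]$ has degree less than $m$, so by minimality it is either $0$ or not nilpotent.

**Step 1: choose $k$ and clear the smaller sizes.** The aim is to make all $[f_Z]$ with $1\le |Z|<k$ vanish while $[f_X]\ne0$ for many $k$-sets $X$. For $1\le k\le m$ let
$$\mathcal X_k=\{X\in\tbinom Sk:[f_X]\ne0\}.$$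
For $|X|=m$, $f_X$ is the scalar $f(X)$, so $\mathcal X_m=\operatorname{supp}f$, which has no finite transversal because $[f]\ne0$. Let $k\ge1$ be minimal such that $\mathcal X_k$ has no finite transversal. Delete from $S$ finite transversals of $\mathcal X_1,\dots,\mathcal X_{k-1}$. Classes do not change under this restriction, and every remaining $Z$ with $1\le|Z|<k$ misses the deleted transversal of $\mathcal X_{|Z|}$. So we may assume
$$[f_Z]=0\quad\text{whenever }Z\subseteq S,\ 1\le|Z|<k. \tag{7}$$
Still $f^N=0$ and $[f]=u\ne0$. Also $\mathcal X_k$ still has no finite transversal, since such a transversal together with the deleted points would have been one before. For each $Z$ as in (7) fix a finite set $T_Z\subseteq S$ disjoint from $Z$ such that $f_Z=0$ on $S\setminus(Z\cup T_Z)$.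

**Step 2: choose $N$ separated members of $\mathcal X_k$.** This generalizes the edges chosen away from each other's neighbors. Choose successively $X_1,\dots,X_N\in\mathcal X_k$ such that $X_{j+1}$ is disjoint from $X_1\cup\dots\cup X_j$ and from all $T_Z$ with $Z\subseteq X_1\cup\dots\cup X_j$, $1\le|Z|<k$. Only finitely many points have to be avoided, and $\mathcal X_k$ has no finite transversal, so this is possible. Put $X=X_1\cup\dots\cup X_N$.

**Step 3: no other $k$-subset of $X$ matters.** We claim that if $U\in\binom Xk$ is not one of the $X_i$, then $[f_U]=0$. Let $j$ be maximal with $W:=U\cap X_j\ne\emptyset$, and put $Z=U\setminus W\subseteq X_1\cup\dots\cup X_{j-1}$. Since $|U|=|X_j|=k$ and $U\ne X_j$, $U$ is not contained in $X_j$, so $Z\ne\emptyset$; and $W\neq\emptyset$ gives $|Z|<k$. By Step 2, $X_j$ is disjoint from $T_Z$, so $W\cap T_Z=\emptyset$. If $Y\subseteq S\setminus(U\cup T_Z)$ and $|Y|=m-k$, then $W\cup Y\subseteq S\setminus(Z\cup T_Z)$, so $f_U(Y)=f_Z(W\cup Y)=0$. Thus $f_U=0$ on $S\setminus(U\cup T_Z)$, and $[f_U]=0$.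

**Step 4: split $X$ off $f^N$.** This turns $f^N=0$ into a statement about the $[f_{X_i}]$. Apply (3) to $f^N=0$ with this $X$, where $|X|=kN$, and pass to classes:
$$\sum_{X=U_1\sqcup\dots\sqcup U_N}[f_{U_1}]\cdots[f_{U_N}]=0.$$
Terms with some $1\le|U_j|<k$ vanish by (7). In every other term each $U_j$ is empty or has size at least $k$. As the sizes add up to $kN$, either all $|U_j|=k$ or some $U_j=\emptyset$. If some $U_j=\emptyset$, the term is a multiple of $[f_\emptyset]=u$. If all $|U_j|=k$, then by Step 3 the term vanishes unless $(U_1,\dots,U_N)$ is a permutation of $(X_1,\dots,X_N)$. There are $N!$ of these, and each contributes $\prod_i[f_{X_i}]$. So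
$$N!\prod_{i=1}^N[f_{X_i}]\ \text{ is a multiple of } u .$$

**Step 5: contradiction with minimality.** Since $u$ is nilpotent and $\operatorname{char}\mathbb F=0$, $\prod_i[f_{X_i}]$ is nilpotent. By repeated use of Lemma 6(b), some $[f_{X_i}]$ is nilpotent. It has degree $m-k<m$, so it is $0$. This contradicts $X_i\in\mathcal X_k$. $\square$

**Proposition 8.** $R(S)=A(S)/J(S)$ is an integral domain.

*Proof.* $J(S)$ is a proper graded ideal. If $u,v\in R(S)$ were nonzero homogeneous with $uv=0$, then $u$ would be nilpotent by Lemma 6(a), contradicting Lemma 7. Now use Lemma 1. $\square$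

## Separating finite sets by the group, and the proof of Theorem 1

We recall B. H. Neumann's theorem (*Groups covered by permutable subsets*, J. London Math. Soc. 29 (1954)): if a group is a finite union of cosets of subgroups, one of these subgroups has finite index. Here is an argument for left cosets, which is the case we need. Let $H_1,\dots,H_r$ be the distinct subgroups involved, and use induction on $r$. For $r=1$ the statement is clear. Let $r>1$. If $H_r$ has infinite index, some coset $gH_r$ is not in the list. It is disjoint from the listed cosets of $H_r$, so it is covered by the listed cosets of $H_1,\dots,H_{r-1}$. Multiplying on the left by $kg^{-1}$, every coset $kH_r$ is covered by finitely many left cosets of $H_1,\dots,H_{r-1}$. Replacing the finitely many listed cosets of $H_r$ in this way, the group is covered by finitely many cosets of $H_1,\dots,H_{r-1}$, and the induction hypothesis applies.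

**Lemma 9 (Neumann's separation lemma).** If $G$ has no finite orbits and $\Gamma,\Delta\subseteq\Omega$ are finite, there is $\gamma\in G$ with $\gamma\Gamma\cap\Delta=\emptyset$.

*Proof.* Otherwise $G=\bigcup_{x\in\Gamma,\,y\in\Delta}\{\gamma\in G:\gamma x=y\}$. Each set in the union is empty or a left coset of the point stabilizer $G_x$, whose index is the size of the orbit of $x$, hence infinite. This contradicts Neumann's theorem. $\square$

*Proof of Theorem 1.* **Step 1: reduce to homogeneous $f,g\notin eA$.** The ideal $eA^G$ is graded, and it is $0$ in degree $0$, hence proper. By Lemma 1 it suffices to show that if $f\in V_m^G$ and $g\in V_n^G$ are not in $eA^G$, then $fg\notin eA^G$. If $m=0$ or $n=0$, one of them is a nonzero scalar and this is clear. Let $m,n\ge1$. By Lemma 3, $f,g\notin eA$.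

**Step 2: take witnesses.** This step turns $f,g\notin eA$ into nonzero values. By Lemma 4 there are distinct points $a_i,b_i$ $(1\le i\le m)$ and distinct points $c_j,d_j$ $(1\le j\le n)$ with
$$\alpha:=f\Big(\prod_{i=1}^m(a_i-b_i)\Big)\ne0,\qquad \beta:=g\Big(\prod_{j=1}^n(c_j-d_j)\Big)\ne0.$$

**Step 3: spread the witnesses.** This step produces a set $P$ on which both functions have no finite transversal. Using Lemma 9 repeatedly, each time with $\Delta$ the union of the sets already constructed, choose $\gamma_1,\delta_1,\gamma_2,\delta_2,\dots\in G$ such that the sets $\gamma_k\{a_i,b_i:i\le m\}$ and $\delta_k\{c_j,d_j:j\le n\}$ $(k\ge1)$ are all pairwise disjoint. Let $P$ be the set of all pairs $(\gamma_ka_i,\gamma_kb_i)$ and $(\delta_kc_j,\delta_kd_j)$. All points involved are distinct, so the homomorphism $\varphi$ of Lemma 5 is defined. As $f$ is $G$-invariant, $\varphi(f)$ takes the value $\alpha\ne0$ on each of the pairwise disjoint $m$-sets $\{(\gamma_ka_i,\gamma_kb_i):i\le m\}$, $k=1,2,\dots$. So $\operatorname{supp}\varphi(f)$ has no finite transversal, i.e. $\varphi(f)\notin J(P)$. In the same way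 $\varphi(g)\notin J(P)$.

**Step 4: multiply in $A(P)$.** This is where the cross terms are dealt with. By Proposition 8 for $S=P$, $\varphi(fg)=\varphi(f)\varphi(g)\notin J(P)$; in particular $\varphi(fg)\ne0$. By Lemma 5, $\varphi$ kills $eA$. So $fg\notin eA$, and hence $fg\notin eA^G$. $\square$

## Both hypotheses are necessary

**Theorem 2.** Let $\Omega$ be infinite, $G\le\mathrm{Sym}(\Omega)$ arbitrary, and $\mathbb F$ any field. Then $eA^G$ is prime in $A^G$ if and only if $\operatorname{char}\mathbb F=0$ and $G$ has no finite orbits.

*Proof.* "If" is Theorem 1. For "only if" we exhibit a nonzero nilpotent in $A^G/\langle e\rangle$ whenever one of the conditions fails.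

**A finite orbit $O$.** Let $\delta_O\in V_1^G$ be its indicator function. The value of $\delta_O^{|O|+1}$ at a set $X$ of size $|O|+1$ is $(|O|+1)!\prod_{x\in X}\delta_O(x)$, which is $0$ because $X\not\subseteq O$. So $\delta_O^{|O|+1}=0$. But $eA^G\cap V_1=\mathbb Fe$ consists of constant functions, and $\emptyset\neq O\ne\Omega$, so $\delta_O\notin eA^G$.

**Characteristic $p>0$.** Let $c_p\in V_p^G$ be the constant function $1$ on $p$-sets. By (2), $c_p^{\,p}$ is the constant function on $p^2$-sets whose value is the number $(p^2)!/(p!)^p$ of ordered partitions of a $p^2$-set into $p$ sets of size $p$. The $p$-adic valuation of $(p^2)!$ is $p+1$ and that of $(p!)^p$ is $p$, so this integer has valuation $1$ and $c_p^{\,p}=0$ in $A^G$.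

It remains to see that $c_p\notin eA$. Let $w\in M_p(\Omega)$ be the sum of all $p$-subsets of a fixed $(2p-1)$-set. Each $(p-1)$-subset of that set lies in exactly $(2p-1)-(p-1)=p$ of them, so $\partial w=0$ in characteristic $p$. On the other hand $c_p(w)=\binom{2p-1}p$. Writing $2p-1=1\cdot p+(p-1)$ and $p=1\cdot p+0$, Lucas' theorem gives $\binom{2p-1}p\equiv\binom11\binom{p-1}0=1\pmod p$. By (4), which holds over any field, elements of $eV_{p-1}$ vanish on $\ker\partial$. So $c_p\notin eA$. (For $p=2$, $w$ is the sum of the three edges of a triangle, $c_2(w)=3=1$, and $c_2^2$ has value $6=0$.) $\square$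

## A statement without a group, and primality of every linear element

Again $\operatorname{char}\mathbb F=0$. In the proof of Theorem 1 the group served only to make witnesses occur infinitely often. If we enlarge the ideal by $J(\Omega)$, we can do without it, and $e$ can be replaced by any function in $V_1$ with infinite support.

**Theorem 3.** Let $\Omega_1\subseteq\Omega$ be infinite, and let $\lambda\in V_1$ be nonzero exactly on $\Omega_1$. Then $J(\Omega)$ and $\lambda A+J(\Omega)$ are prime ideals of $A=A(\Omega)$.

*Proof.* $J(\Omega)$ is prime by Proposition 8.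

**Step 1: reduce to an indicator function.** Let $\varepsilon$ be the indicator function of $\Omega_1$. Define $\theta(f)(X)=f(X)\prod_{x\in X\cap\Omega_1}\lambda(x)$. The weight $\prod_{x\in X\cap\Omega_1}\lambda(x)$ is nonzero, and for $Y\subseteq X$ the weight of $X$ is the product of those of $Y$ and $X\setminus Y$. So $\theta$ is a graded algebra automorphism of $A$ (with inverse given by the inverse weights) that preserves supports. Hence $\theta(J(\Omega))=J(\Omega)$, and $\theta(\varepsilon)=\lambda$. Therefore $\theta(\varepsilon A+J(\Omega))=\lambda A+J(\Omega)$, and we may assume $\lambda=\varepsilon$. Put $\Omega_0=\Omega\setminus\Omega_1$.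

**Step 2: describe membership in $\varepsilon A(S)$ for cofinite $S$.** This is the analogue of Lemma 4. Let $T\subseteq\Omega$ be finite, $S=\Omega\setminus T$ and $S_i=\Omega_i\setminus T$; we write $\varepsilon$ also for its restriction to $S$. Then $(\varepsilon h)(X)=h(\partial_1X)$ with $\partial_1X=\sum_{x\in X\cap\Omega_1}X\setminus\{x\}$. As in the proof of (5), $\varepsilon V_{n-1}(S)$ consists of the $f\in V_n(S)$ vanishing on $\ker\partial_1$. An element of $M_n(S)$ is uniquely of the form $w=\sum_{Y}Y\cdot w_Y$ with $Y$ running over finite subsets of $S_0$ and $w_Y\in M_{n-|Y|}(S_1)$, and $\partial_1w=\sum_YY\cdot\partial w_Y$. So $w\in\ker\partial_1$ if and only if all $w_Y\in\ker\partial$. Since $S_1$ is infinite, Lemma 4 applies to the $w_Y$. Thus $f\in V_n(S)$ lies in $\varepsilon A(S)$ if and only if $f$ vanishes on all elements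
$$Y\cdot\prod_{i=1}^{n-|Y|}(a_i-b_i),\qquad Y\subseteq S_0,\ |Y|\le n,\quad a_i,b_i\in S_1\text{ all distinct}. \tag{8}$$

**Step 3: evaluate on pairs and single points.** This gives the homomorphism that replaces Lemma 5. Let $P$ be an infinite set whose members are ordered pairs $(p^+,p^-)$ of points of $\Omega_1$ and single points of $\Omega_0$, all points involved being distinct. Put $v_p=p^+-p^-$ for a pair and $v_p=p$ for a single point, and set $\varphi(f)(I)=f\big(\prod_{p\in I}v_p\big)$ for $f\in V_m$, $I\in\binom Pm$. The computation in Lemma 5 goes through if $Q$ runs only over sets of pairs, a single point $p$ always contributing itself to $X^I_Q$. So $\varphi:A(\Omega)\to A(P)$ is an algebra homomorphism. Also $\varphi(\varepsilon)=0$: at a pair its value is $1-1$, and at a single point of $\Omega_0$ it is $\varepsilon(p)=0$. If $j\in A(\Omega)$ vanishes on $\Omega\setminus T$ with $T$ finite, then $\varphi(j)$ vanishes at every $I$ none of whose members involves a point of $T$. Each point of $T$ is involved in at most one member of $P$, so $\varphi(j)\in J(P)$. Altogether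
$$\varphi(\varepsilon A+J(\Omega))\subseteq J(P). \tag{9}$$

**Step 4: choose $P$ and conclude.** The ideal $\varepsilon A+J(\Omega)$ is graded, and it is $0$ in degree $0$, hence proper. Let $f\in V_m$, $g\in V_n$ lie outside it. By Lemma 1 we must show that $fg$ does too. If $m=0$ or $n=0$, this is clear, so let $m,n\ge1$. For each finite $T$ we have $f|_{\Omega\setminus T}\notin\varepsilon A(\Omega\setminus T)$: otherwise $f|_{\Omega\setminus T}=\varepsilon h'$, and for any extension $h$ of $h'$ to $\Omega$ the function $f-\varepsilon h$ vanishes on $\Omega\setminus T$, so $f\in\varepsilon A+J(\Omega)$. By Step 2 there is an element (8) avoiding $T$ on which $f$ is nonzero. The same holds for $g$. Choose such elements alternately for $f$ and for $g$, each avoiding all points used earlier, and let $P$ consist of the pairs $(a_i,b_i)$ and the single points of $Y$ occurring in all of them. Each element chosen for $f$ gives an $m$-subset of $P$ on which $\varphi(f)$ is nonzero, and these subsets are pairwise disjoint. So $\varphi(f)\notin J(P)$, and likewise $\varphi(g)\notin J(P)$. By Proposition 8, $\varphi(fg)=\varphi(f)\varphi(g)\notin J(P)$.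 By (9), $fg\notin\varepsilon A+J(\Omega)$. $\square$

**Theorem 4.** If $G$ has no finite orbits, then $A^G\cap J(\Omega)=0$, and $A^G\cap(\lambda A+J(\Omega))=\lambda A^G$ for every $0\ne\lambda\in V_1^G$. Hence $A^G$ is an integral domain (Pouzet's theorem), and every nonzero $\lambda\in V_1^G$ is a prime element of $A^G$.

*Proof.* **Step 1: $A^G\cap J(\Omega)=0$.** Both are graded and $J(\Omega)\cap V_0=0$, so let $f\in V_m^G$ with $m\ge1$ and $f(X)\ne0$. Lemma 9 gives infinitely many pairwise disjoint translates of $X$, all in $\operatorname{supp}f$ by invariance. So $f\notin J(\Omega)$. Hence $A^G$ embeds in the domain $R(\Omega)$ and is an integral domain.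

**Step 2: reduce to an indicator function.** Let $0\ne\lambda\in V_1^G$. Its support $\Omega_1$ is a nonempty union of orbits, hence infinite and $G$-invariant. The automorphism $\theta$ from the proof of Theorem 3 commutes with the action of $G$, because $\lambda$ is invariant. So $\theta$ restricts to an automorphism of $A^G$; it maps $\varepsilon A^G$ to $\lambda A^G$ and $\varepsilon A+J(\Omega)$ to $\lambda A+J(\Omega)$. We may therefore assume $\lambda=\varepsilon$.

**Step 3: remove $J(\Omega)$ by translating witnesses.** We show that $f\in V_m^G\cap(\varepsilon A+J(\Omega))$ implies $f\in\varepsilon A$. For some finite $T$, $f|_{\Omega\setminus T}\in\varepsilon A(\Omega\setminus T)$, so $f$ vanishes on all elements (8) of degree $m$ avoiding $T$. By Lemma 9 every element (8) over $\Omega$ has a $G$-translate avoiding $T$. The translate is again of the form (8), since $\Omega_0$ and $\Omega_1$ are $G$-invariant, and $f$ has the same value on it. So $f$ vanishes on all elements (8) over $\Omega$, and Step 2 of the proof of Theorem 3 with $T=\emptyset$ gives $f=\varepsilon h$ with $h\in A$.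

**Step 4: the cofactor is invariant.** Multiplication by $\varepsilon$ is injective on $A$. Indeed, if $\varepsilon k=0$ with $k\in V_r$, Lemma 2 gives $k(B)\varepsilon^{r+1}=0$ on $\Omega\setminus B$ for every $B\in\binom\Omega r$, while $\varepsilon^{r+1}$ has the value $(r+1)!\ne0$ on $(r+1)$-subsets of the infinite set $\Omega_1\setminus B$. So $k=0$. As in Lemma 3, $\varepsilon(h^\gamma-h)=0$ for $\gamma\in G$ gives $h\in A^G$. Since $A^G$ and $\varepsilon A+J(\Omega)$ are graded, Steps 3 and 4 show $A^G\cap(\varepsilon A+J(\Omega))\subseteq\varepsilon A^G$; the other inclusion is clear.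

**Step 5: primality.** By Step 4, $A^G/\varepsilon A^G$ embeds in $A/(\varepsilon A+J(\Omega))$, which is a domain by Theorem 3. So $\varepsilon A^G$ is a prime ideal. And $\varepsilon$ is nonzero, and not a unit because $\varepsilon A^G$ is $0$ in degree $0$. $\square$

## Growth of the number of orbits on $n$-sets

**Corollary 1.** Let $G$ have no finite orbits, and suppose the number $f_n$ of $G$-orbits on $\binom\Omega n$ is finite for all $n$. Put $g_n=f_n-f_{n-1}$ (with $f_{-1}=0$). If $g_m,g_n\ge1$, then $g_{m+n}\ge g_m+g_n-1$.

*Proof.* Take $\mathbb F=\mathbb C$ and $B=A^G/\langle e\rangle$, graded by $B_k=V_k^G/eV_{k-1}^G$. We have $\dim V_k^G=f_k$, and multiplication by $e$ is injective by Lemma 3, so $\dim B_k=f_k-f_{k-1}=g_k$.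

Let $K$ be the kernel of the multiplication map $B_m\otimes B_n\to B_{m+n}$. By Theorem 1, $B$ is a domain, so $bc\ne0$ for nonzero $b\in B_m$, $c\in B_n$. That is, $K$ contains no nonzero pure tensor $b\otimes c$. We claim
$$\dim K\le g_mg_n-(g_m+g_n-1).$$
The right side is $(g_m-1)(g_n-1)\ge0$, so this is clear if $K=0$. If $K\ne0$, the linear subspace $\mathbb P(K)$ of $\mathbb P^{g_mg_n-1}$ is disjoint from the Segre variety of pure tensors, which has dimension $g_m+g_n-2$. By the projective dimension theorem, two closed subvarieties of $\mathbb P^r$ whose dimensions add up to at least $r$ meet. So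
$$(\dim K-1)+(g_m+g_n-2)\le g_mg_n-2,$$
which is the claim. The image of the multiplication map has dimension $g_mg_n-\dim K$, and therefore $g_{m+n}\ge g_mg_n-\dim K\ge g_m+g_n-1$. $\square$

*Example.* For three infinite orbits and the product of their symmetric groups, $A^G=\mathbb C[x_1,x_2,x_3]$, so $f_n=\binom{n+2}2$ and $g_n=n+1$. Then $g_{m+n}=m+n+1=g_m+g_n-1$, so equality holds in Corollary 1 for all $m,n$.
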